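\title{Complex structure from the maximum principle: uniform algebras on surfaces}

\begin{abstract}
Let $\mathcal A$ be a uniform algebra whose spectrum is the closed unit disk and whose Shilov boundary lies in the unit circle. We prove that the open disk carries a unique Riemann surface structure for which all elements of $\mathcal A$ are holomorphic, and that this Riemann surface is biholomorphic to the standard disk. No differentiability is assumed. The result comes from a local theorem: an algebra of continuous functions on a surface that contains the constants and separates points consists of holomorphic functions for some Riemann surface structure if and only if it satisfies the local maximum principle. As a consequence, if the spectrum of a uniform algebra is a compact surface, then the Shilov boundary contains the boundary of the surface, and its complement is a Riemann surface on which the algebra is holomorphic. The proof studies the components of the level sets of functions in the algebra, using plane topology, the theorems of Moore and Sto\"{\i}low, and a lemma on subharmonic functions.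
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $X$ be a compact Hausdorff space. A \emph{uniform algebra} on $X$ is a subalgebra $\mathcal A$ of $C(X)$ that is closed in the supremum norm, contains the constants and separates the points of $X$. Its \emph{spectrum} is the space of nonzero multiplicative linear functionals on $\mathcal A$, with the topology of pointwise convergence. Evaluation at a point of $X$ is such a functional, and we say that \emph{the spectrum of $\mathcal A$ is $X$} if there are no others. The map from $X$ to the spectrum is then a continuous bijection from a compact space onto a Hausdorff space, hence a homeomorphism. The \emph{Shilov boundary} $\operatorname{Sh}(\mathcal A)$ is the smallest closed subset of $X$ on which every element of $\mathcal A$ attains its maximum modulus.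

Let $U=\{z\in\mathbb C:|z|<1\}$, let $\bar U$ be the closed unit disk and $bU$ the unit circle. Two algebras with spectrum $\bar U$ mark the extremes. For $C(\bar U)$ the Shilov boundary is all of $\bar U$, since a continuous function can peak at any point. For the disk algebra, which consists of the functions continuous on $\bar U$ and holomorphic on $U$, the Shilov boundary is $bU$: it lies in $bU$ by the maximum principle, and $(1+\bar wz)/2$ peaks at $w\in bU$. Outside the Shilov boundary the functions of the algebra cannot peak, and one asks whether analyticity is the reason.

To make this precise, recall that a structure of \emph{reduced one-dimensional complex space} on a Hausdorff space $S$ is a sheaf $\mathcal F$ of continuous complex-valued functions on $S$ such that every point has an open neighborhood $N$ and a homeomorphism of $N$ onto a one-dimensional analytic subset of an open set in some $\mathbb C^m$, under which the sections of $\mathcal F$ correspond to the functions that are locally restrictions of holomorphic functions of $m$ variables. The sections of $\mathcal F$ are called holomorphic. If $m=1$ will do at every point, $S$ is a \emph{Riemann surface}: it has an atlas of homeomorphisms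 onto open subsets of $\mathbb C$ with holomorphic transition maps. In this paper a Riemann surface need not be connected, and a Riemann surface structure is a maximal atlas of this kind.

Theorem~4.1 of \cite{AS} treats a uniform algebra $\mathcal A$ whose spectrum is a smooth compact surface, possibly with boundary, and which admits a set of differentiable generators. It states that the complement of the Shilov boundary then carries a structure of reduced one-dimensional complex space for which the elements of $\mathcal A$ are holomorphic; this space need not be a manifold. The task posed in \cite{AS} is to find the correct analogue of this theorem without differentiable generators, and its essence is found already in the case of the disk.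

\medskip
\noindent\textbf{Problem.} \emph{Let $\mathcal A$ be a uniform algebra on $\bar U$ with spectrum $\bar U$ and with $\operatorname{Sh}(\mathcal A)\subset bU$. Is there a structure of reduced one-dimensional complex space on the topological space $U$ for which $f|_U$ is holomorphic for every $f\in\mathcal A$?}
\medskip

The hypotheses are purely topological. If $\Phi$ is any homeomorphism of $\bar U$ onto itself, the functions $f\circ\Phi$ with $f$ in the disk algebra form an algebra that satisfies them, and the complex structure that goes with it is the pullback of the standard one by $\Phi$. It need not be related to the smooth structure of $U$, nor to its orientation (take $\Phi(z)=\bar z$). So the structure has to be manufactured from the functions of $\mathcal A$ alone. The examples suggest the answer yes. The reason for doubt is that nothing in the hypotheses visibly prevents a nonconstant $f\in\mathcal A$ from being constant on a curve or on an open set, and such an $f$ cannot be holomorphic.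

\subsection{Results}

The answer is yes, and the structure can be taken nonsingular.

\begin{theorem}\label{thm:disk}
Let $\mathcal A$ be a uniform algebra with spectrum $\bar U$ and Shilov boundary contained in $bU$. Then $U$ carries a unique Riemann surface structure for which all $f|_U$, $f\in\mathcal A$, are holomorphic. With this structure $U$ is biholomorphic to the standard disk.
\end{theorem}

Equivalently, as far as existence is concerned, there is a homeomorphism $\Phi:U\to U$ such that $f\circ\Phi^{-1}$ is holomorphic for every $f\in\mathcal A$. With its sheaf of holomorphic functions, a Riemann surface is a reduced one-dimensional complex space, so Theorem~\ref{thm:disk} settles the Problem.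

We write $bO$ for the topological boundary of a set $O$. The hypotheses on the spectrum and the Shilov boundary enter only through \emph{Rossi's local maximum modulus principle} (\cite{Rossi}; \cite[III.8.2]{Gamelin}): if $N$ is a nonempty open subset of the spectrum of a uniform algebra $\mathcal A$ and $N$ is disjoint from the Shilov boundary, then $\max_{\bar N}|f|=\max_{bN}|f|$ for all $f\in\mathcal A$. What we prove is the following statement, in which neither norms nor spectra appear.

\begin{theorem}\label{thm:MP}
Let $\mathcal A\subset C(U)$ be a complex algebra that contains the constants, separates the points of $U$, and satisfies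
\begin{equation}\tag{MP}
|f|\le\max_{bO}|f|\ \text{ on } O
\end{equation}
for all $f\in\mathcal A$ and every nonempty open set $O$ whose closure $\bar O$ is a compact subset of $U$. Then there is exactly one Riemann surface structure on the topological space $U$ for which all $f\in\mathcal A$ are holomorphic.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:disk} from Theorem~\ref{thm:MP}]
The algebra $\mathcal A|_U$ contains the constants and separates points. A set $O$ as in (MP) is open in the spectrum $\bar U$ and misses the Shilov boundary, so (MP) is Rossi's principle. Theorem~\ref{thm:MP} gives the structure and its uniqueness. The resulting Riemann surface is homeomorphic to $U$, hence simply connected and noncompact, so by the uniformization theorem it is biholomorphic to $\mathbb C$ or to the disk. The functions $f|_U$ are bounded and not all constant, so Liouville's theorem excludes $\mathbb C$.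
\end{proof}

Theorem~\ref{thm:MP} is local and passes to all surfaces. A \emph{surface} is a Hausdorff space locally homeomorphic to the plane, and a \emph{coordinate disk} in it is an open subset homeomorphic to $U$.

\begin{theorem}\label{thm:surface}
Let $S$ be a topological surface without boundary and $\mathcal A\subset C(S)$ an algebra that contains the constants and separates points. Then \textup{(MP)} holds for all $f\in\mathcal A$ and all nonempty open sets $O$ relatively compact in coordinate disks if and only if $S$ has a Riemann surface structure for which all $f\in\mathcal A$ are holomorphic. This structure is unique.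
\end{theorem}

The last result is the analogue of \cite[Theorem 4.1]{AS} without differentiable generators.

\begin{theorem}\label{thm:compact}
Let $\mathcal A$ be a uniform algebra whose spectrum is a compact topological surface $X$, possibly with boundary $\partial X$. Then $\partial X\subset\operatorname{Sh}(\mathcal A)$, and the open surface $X\setminus\operatorname{Sh}(\mathcal A)$ has a unique Riemann surface structure for which all $f\in\mathcal A$ are holomorphic.
\end{theorem}

\subsection{Examples}

The first example shows why singular structures appear in the Problem, and that uniqueness holds only among nonsingular ones.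

\begin{example}[the cusp]\label{ex:cusp}
Let $\mathcal A$ be the uniform algebra on $\bar U$ generated by $z^2$ and $z^3$; these two functions separate points. Let $\chi$ be a multiplicative functional, $a=\chi(z^2)$, $b=\chi(z^3)$, so that $a^3=b^2$ and $|a|\le1$. If $a=0$, then $\chi$ is evaluation at $0$. Otherwise $\lambda=b/a$ satisfies $\lambda^2=a$, $\lambda^3=b$, $|\lambda|\le1$, and $\chi$ is evaluation at $\lambda$. So the spectrum is $\bar U$, and $\operatorname{Sh}(\mathcal A)\subset bU$ by the maximum principle. The structure of Theorem~\ref{thm:disk} is the standard one. But every $f\in\mathcal A$ has $f'(0)=0$, so splitting its power series into even and odd parts gives $f=f_1(z^2)+z^3f_2(z^2)$ with $f_1,f_2$ holomorphic in $U$. Hence $\mathcal A$ is also holomorphic for the singular structure pulled back by the homeomorphism $z\mapsto(z^2,z^3)$ of $U$ onto the cusp $\{(a,b):a^3=b^2,\ |a|<1\}$. Remark~\ref{rem:singular} describes how all singular structures sit inside the nonsingular one.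
\end{example}

\begin{example}[the hypotheses of Theorem~\ref{thm:MP}]\label{ex:hyp}
A nonconstant real-valued function on $U$ is holomorphic for no Riemann surface structure, by the open mapping theorem.

(a) The algebra $C(U)$ contains such functions; it violates (MP).

(b) The complex-valued harmonic functions on $U$ contain the constants, separate points and satisfy (MP) (apply the maximum principle to $\operatorname{Re}\lambda f$, $|\lambda|=1$). They contain $\operatorname{Re}z$; they do not form an algebra.

(c) Let $K=\{|z|\le1/2\}$ and let $\psi:U\to U$ be $0$ on $K$ and $(2|z|-1)z/|z|$ off $K$. The algebra of the functions $P\circ\psi$, $P$ a polynomial, does not separate the points of $K$, and $\psi$ is holomorphic for no structure, being constant on an open set but not on $U$. Yet (MP) holds. Suppose that $P$ is nonconstant and that $|P\circ\psi|$ attains its maximum $M$ over $\bar O$ at $z_0\in O$ and not on $bO$. If $z_0\notin K$, then $\psi$ is a local homeomorphism at $z_0$ and $|P|$ has a local maximum at $\psi(z_0)$, which is impossible. If $z_0\in K$, then $|P\circ\psi|=M$ on the connected set $K$, so $K$ misses $bO$ and lies in $O$; then $\psi(O)$ is a neighborhood of $0$ and $|P|$ has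 a local maximum at $0$, which is impossible as well.
\end{example}

\section{Two model cases and the plan of the proof}\label{sec:model}

An \emph{MP algebra} is a complex algebra $\mathcal A\subset C(U)$ that contains the constants and satisfies (MP). We say explicitly when $\mathcal A$ is assumed to separate points; in that case, for $x\ne y$ there is $g\in\mathcal A$ with $g(x)=0\ne g(y)$. A nonempty open set $O$ with compact closure in $U$ has $bO\neq\emptyset$, since $U$ is connected and not compact. The inequality (MP) passes to uniform limits on $\bar O$ of elements of $\mathcal A$. In particular it holds for $g\cdot H(f)$ when $f,g\in\mathcal A$ and $H$ is holomorphic near a closed disk containing $f(\bar O)$, because the Taylor polynomials of $H$ converge uniformly on that disk. We write $\Delta(c,\rho)=\{w\in\mathbb C:|w-c|<\rho\}$, and ``a disk $D$'' always means an open round disk with $\bar D\subset U$.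

\subsection{The good case: a function that is a coordinate}

If some $f\in\mathcal A$ is a local homeomorphism, it is the obvious candidate for a chart, and it works. The tool is \emph{Wermer's theorem}: if $\Delta$ is a disk in $\mathbb C$, a closed subalgebra of $C(b\Delta)$ that contains the polynomials is either the uniform closure of the polynomials or all of $C(b\Delta)$.

\begin{lemma}[Rudin]\label{lem:rudin}
Let $\mathcal A$ be an MP algebra. If $f\in\mathcal A$ maps an open set $N\subset U$ homeomorphically onto an open subset of $\mathbb C$, then every $g\in\mathcal A$ is, on $N$, a holomorphic function of $f$.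
\end{lemma}

\begin{proof}
Let $\theta=(f|_N)^{-1}$, let $\bar\Delta\subset f(N)$ be a closed disk with center $w_0$, and $N'=\theta(\Delta)$. Then $\overline{N'}=\theta(\bar\Delta)$ is compact and $bN'=\theta(b\Delta)$. Let $B$ be the closure in $C(b\Delta)$ of the algebra of the functions $g\circ\theta|_{b\Delta}$, $g\in\mathcal A$. It contains the constants and the coordinate $w=f\circ\theta$, hence all polynomials. By (MP), $|g(\theta(w_0))|\le\max_{b\Delta}|g\circ\theta|$, so $g\circ\theta|_{b\Delta}\mapsto g(\theta(w_0))$ is well defined and extends to a multiplicative functional on $B$ that takes $1$ to $1$ and $w-w_0$ to $0$. Hence $w-w_0$ is not invertible in $B$. It is invertible in $C(b\Delta)$, so $B\ne C(b\Delta)$, and by Wermer's theorem $B$ is the closure of the polynomials. Thus for $g\in\mathcal A$ there are polynomials $P_j$ with $P_j(f)\to g$ uniformly on $bN'$. By (MP) for $P_j(f)-g$ the convergence is uniform on $N'$, so $g\circ\theta$ is holomorphic on $\Delta$.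
\end{proof}

In the cusp algebra no function is injective near $0$, since $f'(0)=0$. The best available function is $z^2$, and the chart is its square root. This costs nothing.

\begin{corollary}\label{cor:root}
Let $\mathcal A$ be an MP algebra and $\zeta$ a homeomorphism of an open set $N\subset U$ onto an open subset of $\mathbb C$. If $f=c+\zeta^k$ on $N$ for some $f\in\mathcal A$, $c\in\mathbb C$ and $k\ge1$, then $g\circ\zeta^{-1}$ is holomorphic on $\zeta(N)$ for every $g\in\mathcal A$.
\end{corollary}

\begin{proof}
Near a point where $\zeta\ne0$, the function $f$ maps a neighborhood homeomorphically onto an open set, so there $g=H(f)=H(c+\zeta^k)$ with $H$ holomorphic, by Lemma~\ref{lem:rudin}. If $0\in\zeta(N)$, it is a removable singularity of the continuous function $g\circ\zeta^{-1}$.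
\end{proof}

\subsection{The bad case: a function that is constant along curves}

The opposite behavior is that of $\operatorname{Re}z$, whose level sets are lines. The polynomials in $\operatorname{Re}z$ form an MP algebra, since every value taken on $O$ is taken again on $bO$, at an end of a vertical segment. So no argument involving this function alone can exclude it. Separation of points and products do, and the computation is the engine of the whole proof.

\begin{example}\label{ex:strip}
Let $\mathcal A$ be an MP algebra that separates points, and $D=\Delta(0,\rho)$ with $\rho<1$. \emph{No $f\in\mathcal A$ equals $\operatorname{Re}z$ on $\bar D$.} Suppose one does. The level set of $f$ through $0$ is the diameter with ends $\pm i\rho$. Choose $g_\pm\in\mathcal A$ with $g_\pm(\pm i\rho)=0\ne g_\pm(0)$ and put $p=g_+g_-$. For small $\varepsilon>0$ we have $|p|\le|p(0)|/2$ on the two arcs that form $\sigma=bD\cap\{|\operatorname{Re}z|\le\varepsilon\}$. The strip $O=D\cap\{|\operatorname{Re}z|<\varepsilon\}$ is bounded by $\sigma$ and by two chords, and $h=(f-\varepsilon)(f+\varepsilon)$ vanishes on the chords while $h(0)=-\varepsilon^2$. Then (MP) for $hp^M$ gives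
\[
\varepsilon^2|p(0)|^M\le\max_{\bar O}|h|\cdot\bigl(|p(0)|/2\bigr)^M\qquad(M=1,2,\dots),
\]
which is false for large $M$.
\end{example}

The two chords are \emph{walls}: they cut the point $0$ off from most of the circle $bD$, and a single function of the algebra vanishes on them but not at $0$.

\subsection{Leaves, and the plan}

A \emph{continuum} is a nonempty compact connected metrizable space; it is \emph{nondegenerate} if it has more than one point.

\begin{definition}
Let $f\in C(U)$ and let $D$ be a disk. An \emph{$(f,D)$-leaf} is a component of one of the sets $f^{-1}(c)\cap\bar D$, $c\in\mathbb C$. The leaf that contains $z\in\bar D$ is denoted by $E_{f,D}(z)$. A leaf is \emph{interior} if it is contained in $D$, and \emph{anchored} if it meets $bD$.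
\end{definition}

The leaves are continua and they partition $\bar D$. For a nonconstant holomorphic function they are points. In Example~\ref{ex:strip} all leaves are anchored. In Example~\ref{ex:hyp}(c), for $D\supset K$, the set $K$ is a nondegenerate interior leaf of $\psi$. The proof of Theorem~\ref{thm:MP} has three steps.

\begin{enumerate}
\item Near an interior leaf, collapse every leaf to a point. The quotient is again a surface, and on it $f$ has the local form $c+\zeta^k$ (Section~\ref{sec:local}). This uses (MP) only.
\item If $\mathcal A$ separates points, interior leaves are points (Section~\ref{sec:points}). So nothing was collapsed, and Corollary~\ref{cor:root} gives a chart at every point whose leaf is interior for some $f$.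
\item Every point has an interior leaf for some $f$ (Section~\ref{sec:charts}).
\end{enumerate}

Steps 2 and 3 argue by contradiction, starting from an anchored leaf through a point $x$ and building walls as in Example~\ref{ex:strip}. In general there need be no leaf that crosses the disk like a chord. Section~\ref{sec:walls} shows that on each level set $|f|=s$ either a leaf is a wall, or interior leaves are present. In Step 2 the second alternative is excluded by a lemma on subharmonic functions (Section~\ref{sec:subh}). In Step 3 it is put to use: the interior leaves fill an open set where the complex structure is already known, and a wall can be completed by a smooth curve through that set.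

\section{Plane topology}\label{sec:top}

A closed subset $T$ of a space $Z$ \emph{separates $x$ from $y$ in $Z$} if $x$ and $y$ lie in different components of $Z\setminus T$. When $Z$ is a closed disk or the sphere $S^2$, these components are relatively open and path connected. We use the following standard facts.

\begin{itemize}
\item[(F1)] If $e$ is a component of a compact Hausdorff space $K$ and $V\supset e$ is open, there is a set $K_0$, open and closed in $K$, with $e\subset K_0\subset V$.
\item[(F2)] A partition of a compact metrizable space $Z$ is an \emph{upper semicontinuous decomposition} if the equivalence relation ``same member of the partition'' is closed in $Z\times Z$. The quotient space is then compact, Hausdorff and metrizable, and the quotient map is closed.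
\item[(F3)] Every sequence of subcontinua of a compact metric space has a subsequence that converges in the Hausdorff metric, and the limit is a continuum.
\item[(F4)] A compact, connected, locally connected metrizable space is locally path connected.
\item[(F5)] (Newman \cite[V.14.3]{Newman}.) If a closed set $T\subset S^2$ separates two points, then a component of $T$ separates them.
\end{itemize}

\begin{lemma}\label{lem:bump}
Let $K\subset U$ be a continuum and $D$ a disk with $K\not\subset D$. Then every component of $K\cap\bar D$ meets $bD$.
\end{lemma}

\begin{proof}
Suppose that a component $e$ lies in $D$. By (F1) there is $K_0$, open and closed in $K\cap\bar D$, with $e\subset K_0\subset D$. The set $K_0$ is compact, and it is open in $K\cap D$, hence in $K$. Since $K$ is connected, $K=K_0\subset D$, a contradiction.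
\end{proof}

\begin{lemma}\label{lem:usc}
Let $Z$ be a compact metric space and $f\in C(Z)$. The components of the fibers of $f$ form an upper semicontinuous decomposition of $Z$, and the union of all of them that meet a given compact set $A\subset Z$ is compact. In particular this holds for the $(f,D)$-leaves.
\end{lemma}

\begin{proof}
Let $z_n\to z$ and $z_n'\to z'$, with $z_n,z_n'$ in the same component $e_n$. By (F3) a subsequence of $(e_n)$ converges to a continuum that contains $z$ and $z'$. On it $f$ equals $\lim f(z_n)=f(z)$, so it lies in the component of the fiber through $z$. Thus the relation is closed. If $z_n\to z$ and each $z_n$ is equivalent to some $z'_n\in A$, pass to a subsequence with $z_n'\to z'\in A$; then $z$ is equivalent to $z'$.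
\end{proof}

\begin{lemma}\label{lem:comp}
If a closed set $T\subset\bar D$ separates $x$ from $y$ in $\bar D$, then a component of $T$ does.
\end{lemma}

\begin{proof}
Glue two copies of $\bar D$ along $bD$ to a sphere $S$, let $\phi:S\to\bar D$ be the folding map, $\tilde T=\phi^{-1}(T)$, and regard $x,y$ as points of the first copy. A path from $x$ to $y$ in $S\setminus\tilde T$ would fold to a path in $\bar D\setminus T$, so $\tilde T$ separates $x$ from $y$ in $S$. By (F5) a component $\tilde L$ of $\tilde T$ does. The connected set $\phi(\tilde L)$ lies in a component $L$ of $T$. A path from $x$ to $y$ in $\bar D\setminus L$, placed in the first copy, would avoid $\tilde L$. So $L$ separates $x$ from $y$ in $\bar D$.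
\end{proof}

\begin{lemma}\label{lem:cross}
Let $y\ne y'$ be points of $bD$ and $\Gamma_1,\Gamma_2$ the open arcs of $bD\setminus\{y,y'\}$. If $K\subset\bar D$ is closed and connected, meets $\Gamma_1$ and $\Gamma_2$, and misses $y$ and $y'$, then $K$ separates $y$ from $y'$ in $\bar D$.
\end{lemma}

\begin{proof}
Otherwise a path in $\bar D\setminus K$, with image $\beta$, joins $y$ to $y'$. The connected set $K$ lies in one component of $\bar D\setminus\beta$, which is path connected. So a path disjoint from $\beta$ joins a point $a_2\in\Gamma_2$ to a point $a_1\in\Gamma_1$. Take a homeomorphism of $\bar D$ onto the square $Q=[-1,1]^2$ that sends $y,a_1,y',a_2$, which are in cyclic order, to the midpoints of the left, top, right and bottom sides. We obtain paths $u=(u_1,u_2)$ and $v=(v_1,v_2)$ from $[-1,1]$ to $Q$ with disjoint images and $u_1(\pm1)=\pm1$, $v_2(\pm1)=\pm1$. Put $\nu(s,t)=\max_i|u_i(s)-v_i(t)|>0$ and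
\[
\Psi(s,t)=\Bigl(\frac{v_1(t)-u_1(s)}{\nu(s,t)},\ \frac{u_2(s)-v_2(t)}{\nu(s,t)}\Bigr).
\]
This maps $Q$ continuously into the boundary of $Q$. By Brouwer's theorem it has a fixed point $(s,t)$, and $|s|=1$ or $|t|=1$. But the first coordinate of $\Psi$ is $\le0$ when $s=1$ and $\ge0$ when $s=-1$, and the second is $\le0$ when $t=1$ and $\ge0$ when $t=-1$. So there is no such fixed point.
\end{proof}

\begin{lemma}\label{lem:bridge}
Let $L$ be a continuum and $A,B\subset L$ disjoint nonempty closed sets. There is a nonempty connected set $Q\subset L\setminus(A\cup B)$ whose closure meets both $A$ and $B$.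
\end{lemma}

\begin{proof}
We use this fact: if $Z$ is a connected Hausdorff space and $Z\setminus\{a\}$ is the disjoint union of nonempty open sets $P$ and $R$, then $P\cup\{a\}$ and $R\cup\{a\}$ are connected. Indeed, a subset of $P$ that is open and closed in $P\cup\{a\}$ is open in $P$, hence in $Z$, and closed in the closed set $Z\setminus R$, hence in $Z$; so it is empty.

Collapse $A$ and $B$ to points $a$ and $b$. By (F2) the quotient $L''$ is a continuum. The intersection of a chain of continua containing $a,b$ is such a continuum, so by Zorn's lemma there is a minimal subcontinuum $I\subset L''$ containing $a$ and $b$. If $I\setminus\{a\}=P\sqcup R$ with $P,R$ nonempty and open and $b\in R$, then $R\cup\{a\}=I\setminus P$ is a smaller continuum containing $a,b$. So $I\setminus\{a\}$ is connected, and by symmetry so is $I\setminus\{b\}$. If $I\setminus\{a,b\}=P\sqcup R$ with $P,R$ nonempty and open, the fact applied to $I\setminus\{b\}$ and to $I\setminus\{a\}$ shows that $P\cup\{a\}$ and $P\cup\{b\}$ are connected; then $P\cup\{a,b\}=I\setminus R$ is a smaller continuum containing $a,b$. So $I\setminus\{a,b\}$ is connected. Since $I$ has no isolated points, $a$ and $b$ lie in the closure of $I\setminus\{a,b\}$,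 which is therefore nonempty.

The quotient map restricts to a homeomorphism of $L\setminus(A\cup B)$ onto $L''\setminus\{a,b\}$. Let $Q$ be the copy of $I\setminus\{a,b\}$. A sequence in $Q$ whose image tends to $a$ has a subsequence that converges in $L$, and its limit maps to $a$, so it lies in $A$. The same argument applies to $b$ and $B$.
\end{proof}

\section{The local model near an interior leaf}\label{sec:local}

In this section $\mathcal A$ is an MP algebra; separation of points is not used. The first lemma is the open mapping theorem in the form that (MP) allows. If $f(O)$ had a boundary point off $f(bO)$, then $1/(f-w)$, with $w$ just outside $f(\bar O)$, would have an interior maximum. Care is needed only to make $1/(f-w)$ a limit of polynomials in $f$, and for this we localize at a point of $f(\bar O)$ nearest to $w$.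

\begin{lemma}\label{lem:open}
Let $O$ be open with compact closure in $U$, let $f\in\mathcal A$, and let $\Omega$ be a component of $\mathbb C\setminus f(bO)$. If $f(O)$ meets $\Omega$, then $\Omega\subset f(O)$.
\end{lemma}

\begin{proof}
The set $f(O)\cap\Omega=f(\bar O)\cap\Omega$ is nonempty and closed in $\Omega$. If it is not all of $\Omega$, it is not open, so it contains a point $b$ that is a limit of points outside $f(\bar O)$. Let $d=\operatorname{dist}(b,f(bO))>0$, take $w_0\in\Delta(b,d/4)\setminus f(\bar O)$, let $w_1=f(z_1)$ be a point of $f(\bar O)$ nearest to $w_0$, and put $\delta=|w_1-w_0|$. Then $0<\delta\le|b-w_0|<d/4$, so $|w_1-b|<d/2$. Hence $|f-w_1|>d/2$ on $bO$, and $z_1\in O$.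

Let $w=(w_0+w_1)/2$. The closed disk with center $w$ and radius $\delta/2$ lies in $\Delta(w_0,\delta)\cup\{w_1\}$, and $\Delta(w_0,\delta)$ misses $f(\bar O)$. So $|c-w|>\delta/2$ for all $c\in f(\bar O)\setminus\{w_1\}$. Let $O'=\{z\in O:|f(z)-w_1|<\delta/4\}$, which contains $z_1$. A point of $bO'$ has $|f-w_1|\le\delta/4<d/2$, so it lies in $O$, and therefore $|f-w_1|=\delta/4$ on $bO'$. The function $1/(c-w)$ is holomorphic near the disk $|c-w_1|\le\delta/4$, since $|w-w_1|=\delta/2$. So (MP) applies to $1/(f-w)$ on $O'$. But its modulus is $2/\delta$ at $z_1$ and less than $2/\delta$ on the compact set $bO'$.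
\end{proof}

Lemma~\ref{lem:open} is empty when $f(O)\subset f(bO)$, as for $\operatorname{Re}z$. Interior leaves are the places where it has content.

\begin{lemma}\label{lem:isolate}
Let $e$ be an interior $(f,D)$-leaf, $f=c$ on $e$, and let $V$ be open with $e\subset V\subset D$. There is an open set $O$ with $e\subset O\subset\bar O\subset V$ and $f\ne c$ on $bO$.
\end{lemma}

\begin{proof}
Let $K=f^{-1}(c)\cap\bar D$. By (F1) there is $K_0$, open and closed in $K$, with $e\subset K_0\subset V$. The compact set $K_0$ lies in the open set $V\setminus(K\setminus K_0)$; take $O\supset K_0$ open with closure in that set. Then $K\cap bO\subset K_0\setminus O=\emptyset$.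
\end{proof}

A map is \emph{light} if its fibers are totally disconnected, and \emph{proper} if preimages of compact sets are compact. A light open map on a surface is topologically holomorphic; our $f$ need not be light, but it becomes so once the leaves are collapsed. Two theorems make this work.

\medskip
\noindent\emph{Moore's theorem.} The quotient of $S^2$ by an upper semicontinuous decomposition with more than one member, whose members are continua that do not separate $S^2$, is homeomorphic to $S^2$.

\medskip
\noindent\emph{Sto\"{\i}low's theorem} (\cite[Ch.~X]{Whyburn}). If $Y$ is a surface and $\ell:Y\to\mathbb C$ is continuous, light and open, then each $q\in Y$ has an open neighborhood $V$ with homeomorphisms $h:V\to U$ and $h':\ell(V)\to U$ such that $h(q)=0$ and $h'\circ\ell=h^k$ on $V$ for some $k\ge1$.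

\begin{proposition}\label{prop:local}
Let $e$ be an interior $(f,D)$-leaf, $f\in\mathcal A$, $f=c$ on $e$. Let $O$ be any open set with $e\subset O\subset\bar O\subset D$ and $f\neq c$ on $bO$. Put $\eta=\operatorname{dist}(c,f(bO))$ and $W=\{z\in O:|f(z)-c|<\eta/2\}$. Then the components of the fibers of $f|_W$ are interior $(f,D)$-leaves, and $e$ is one of them. Let $r:W\to Y$ be the quotient map that collapses each of them to a point. Then:
\begin{enumerate}
\item[(a)] $Y$ is homeomorphic to an open subset of $S^2$, and $r$ is proper and closed;
\item[(b)] $f=\ell\circ r$ with $\ell:Y\to\mathbb C$ continuous, light and open;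
\item[(c)] for each $q\in Y$ there is $k\ge1$ such that, for all small $\varepsilon>0$, the component $N$ of $\ell^{-1}(\Delta(\ell(q),\varepsilon))$ containing $q$ has compact closure in $Y$ and admits a homeomorphism $\zeta$ onto a disk centered at $0$ with $\zeta(q)=0$ and $\ell=\ell(q)+\zeta^k$ on $N$.
\end{enumerate}
\end{proposition}

Sets $O$ as required exist by Lemma~\ref{lem:isolate}. For $f=\psi$ and $e=K$ as in Example~\ref{ex:hyp}(c), the map $r$ collapses $K$ and nothing else, $\ell$ is a homeomorphism onto a disk, and $k=1$.

\begin{proof}
Let $X=\{z\in\bar O:|f(z)-c|\le\eta/2\}$, a compact set. If $|c'-c|\le\eta/2$, then $f\ne c'$ on $bO$, so $X\subset O$ and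
\[
F_{c'}:=f^{-1}(c')\cap X=f^{-1}(c')\cap O=f^{-1}(c')\cap\bar O
\]
is open and closed in $f^{-1}(c')\cap\bar D$. Its components are therefore $(f,D)$-leaves, and they lie in $O\subset D$. The fibers of $f|_W$ are the sets $F_{c'}$ with $|c'-c|<\eta/2$, and $e\subset F_c$.

\emph{These leaves do not separate the plane.} Let $e'$ be a component of $F_{c'}$ and suppose that $\mathbb C\setminus e'$ has a bounded component $B$. The set $\mathbb C\setminus D$ is connected, unbounded and disjoint from $e'$, so $B\subset D$. Since $bB\subset e'$, (MP) for $f-c'$ gives $f=c'$ on $B$. Then $\bar B\cup e'$ is a connected subset of $f^{-1}(c')\cap\bar D$ strictly larger than the leaf $e'$, which is absurd.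

\emph{Proof of (a).} Partition $S^2=\mathbb C\cup\{\infty\}$ into the components of the sets $F_{c'}$, $|c'-c|\le\eta/2$, and the single points outside $X$. The equivalence relation is the union of the diagonal and of the relation on $X$, which is closed by Lemma~\ref{lem:usc}. So the decomposition is upper semicontinuous, and by Moore's theorem the quotient is a sphere. Let $\pi:S^2\to S^2$ be the quotient map. The set $W$ is open and is a union of members of the partition, so $\pi^{-1}(\pi(W))=W$ and $\pi(W)$ is open. Since $\pi$ is closed and proper, so is its restriction $W\to\pi(W)$. A closed continuous surjection is a quotient map, so $Y=\pi(W)$ and $r=\pi|_W$.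

\emph{Proof of (b).} The function $f$ is constant on the fibers of $r$, so $\ell$ exists and is continuous. Let $q\ne q'$ be points of $\ell^{-1}(c')=r(F_{c'})$. By (F1) there is $K_0$, open and closed in $F_{c'}$, that contains $r^{-1}(q)$ and misses $r^{-1}(q')$. It is a union of components of $F_{c'}$, so $r(K_0)$ and $r(F_{c'}\setminus K_0)$ are disjoint compact sets that cover $\ell^{-1}(c')$, one containing $q$ and the other $q'$. So $\ell$ is light. Now let $N\subset Y$ be open, $q\in N$ and $c'=\ell(q)$. Lemma~\ref{lem:isolate}, applied to the leaf $r^{-1}(q)$ and the open set $r^{-1}(N)$, gives an open $O''\supset r^{-1}(q)$ with closure in $r^{-1}(N)$ and $c'\notin f(bO'')$. By Lemma~\ref{lem:open}, $\ell(N)\supset f(O'')$ contains the component of $\mathbb C\setminus f(bO'')$ containing $c'$. So $\ell$ is open.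

\emph{Proof of (c).} Sto\"{\i}low's theorem straightens $\ell$ only up to a homeomorphism $h'$ of the target, and we must remove $h'$. Take $V,h,h',k$ at $q$, put $c'=\ell(q)$, $V'=\ell(V)$, and let $\Delta=\Delta(c',\varepsilon)$ with $\bar\Delta\subset V'$. Let $N=V\cap\ell^{-1}(\Delta)$. The set $V\cap\ell^{-1}(\bar\Delta)=h^{-1}(\{w:w^k\in h'(\bar\Delta)\})$ is compact. So $N$ has compact closure in $Y$, this closure lies in $V$, and $N$ is closed as well as open in $\ell^{-1}(\Delta)$.

The map $\ell:V\setminus\{q\}\to V'\setminus\{c'\}$ is a connected $k$-fold covering. The winding number about $c'$ is an isomorphism from the fundamental group of $V'\setminus\{c'\}$ onto $\mathbb Z$. Indeed, $V'$ is a simply connected plane domain, so there is a biholomorphism $\varphi$ of $V'$ onto $U$ or $\mathbb C$ with $\varphi(c')=0$; the function $\varphi(w)/(w-c')$ has no zeros on $V'$, hence has a logarithm, so a loop $\gamma$ winds about $c'$ as often as $\varphi\circ\gamma$ winds about $0$. The same holds for $\Delta\setminus\{c'\}$, so the inclusion $\Delta\setminus\{c'\}\to V'\setminus\{c'\}$ induces an isomorphism of fundamental groups. Hence the restricted covering $N\setminus\{q\}\to\Delta\setminus\{c'\}$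 is still connected and $k$-fold. Such a covering is isomorphic to $w\mapsto c'+w^k$ on $0<|w|<\varepsilon^{1/k}$; let $\zeta$ be the isomorphism and put $\zeta(q)=0$. Then $\zeta$ is continuous at $q$ because $|\zeta|^k=|\ell-c'|$, and $\zeta^{-1}$ is continuous at $0$ because $\zeta\to0$ forces $h^k=h'(\ell)\to0$. So $N$ is homeomorphic to a disk. Being connected, open and closed in $\ell^{-1}(\Delta)$, it is the component containing $q$.
\end{proof}

We note for later use that for every open $N\subset Y$ the map $r:r^{-1}(N)\to N$ is again proper and closed; if it is bijective, it is a homeomorphism.

\section{Walls}\label{sec:walls}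

Let $D$ be a disk, $x\in D$ and $y\in bD$. A \emph{wall between $x$ and $y$} is a closed set $T\subset\bar D$ that separates $x$ from $y$ in $\bar D$. Finitely many walls cut $x$ off from a compact part of the circle.

\begin{lemma}\label{lem:cut}
Let $x\in D$, let $B\subset bD$ be compact, and for each $y\in B$ let $T_y$ be a wall between $x$ and $y$. There are finitely many points $y_1,\dots,y_n\in B$ such that the component $O$ of $D\setminus\bigcup_jT_{y_j}$ containing $x$ satisfies $bO\subset\bigcup_jT_{y_j}\cup(bD\setminus B)$.
\end{lemma}

\begin{proof}
Let $N_y$ be the component of $\bar D\setminus T_y$ containing $y$. It is open in $\bar D$, so finitely many sets $N_{y_j}$ cover $B$. The set $O$ is a connected subset of $\bar D\setminus T_{y_j}$ containing $x$, so it misses $N_{y_j}$, and so does its closure. Hence $\bar O\cap B=\emptyset$. A point of $bO$ in $D\setminus\bigcup_jT_{y_j}$ would have a small disk around it in that set, meeting $O$ and hence contained in $O$, which is impossible for a boundary point of an open set.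
\end{proof}

If $f(x)=0$ and $0<s<|f(y)|$, the level set $\{|f|=s\}$ is a wall. It is too large for our purpose, since $f$ takes infinitely many values on it and no polynomial in $f$ vanishes there. The next lemma, which holds for any continuous $f$, looks for a wall made of a single leaf and describes what happens when there is none (Figure~\ref{fig:walls}).

\begin{lemma}\label{lem:dich}
Let $f\in C(U)$, $x\in D$, $f(x)=0$, and suppose that the leaf $C_x=E_{f,D}(x)$ is anchored, say at $y_0\in C_x\cap bD$. Let $\mathcal R$ be the union of the anchored $(f,D)$-leaves and $\mathcal O=\bar D\setminus\mathcal R$ the union of the interior ones. Then $\mathcal R$ is compact and $\mathcal O\subset D$ is open. Let $y\in bD$ with $f(y)\ne0$, let $0<s<|f(y)|$, and let $\Gamma_1,\Gamma_2$ be the open arcs of $bD\setminus\{y,y_0\}$. Then one of the following holds.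
\begin{enumerate}
\item[(i)] Some leaf $e$ with $|f|=s$ on $e$ is a wall between $x$ and $y$.
\item[(ii)] $\mathcal O$ contains a point where $|f|=s$; moreover, there are a component $\mathcal O_0$ of $\mathcal O$ and anchored leaves $e_1,e_2$ with $|f|=s$ on $e_i$, $e_i\cap bD\subset\Gamma_i$ and $e_i\cap\overline{\mathcal O_0}\ne\emptyset$ for $i=1,2$.
\end{enumerate}
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\draw (0,0) circle (1);
\draw[thick] (-0.35,0) .. controls (-0.6,0.2) and (-0.75,-0.2) .. (-1,0);
\fill (-0.35,0) circle (0.025) node[right] {$x$};
\fill (-1,0) circle (0.025) node[left] {$y_0$};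
\fill (1,0) circle (0.025) node[right] {$y$};
\node at (-0.68,0.22) {$C_x$};
\node at (125:1.16) {$\Gamma_1$};
\node at (235:1.16) {$\Gamma_2$};
\draw[very thick] (70:1) .. controls (0.1,0.3) and (0.6,-0.3) .. (-70:1);
\node at (0.5,0.25) {$e$};
\begin{scope}[xshift=3cm]
\fill[gray!25] (0.3,0) ellipse (0.24 and 0.45);
\draw (0,0) circle (1);
\draw[thick] (-0.35,0) .. controls (-0.6,0.2) and (-0.75,-0.2) .. (-1,0);
\fill (-0.35,0) circle (0.025) node[right] {$x$};
\fill (-1,0) circle (0.025) node[left] {$y_0$};
\fill (1,0) circle (0.025) node[right] {$y$};
\node at (-0.68,0.22) {$C_x$};
\node at (125:1.16) {$\Gamma_1$};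
\node at (235:1.16) {$\Gamma_2$};
\draw[very thick] (70:1) -- (0.3,0.45);
\draw[very thick] (-70:1) -- (0.3,-0.45);
\node at (0.48,0.66) {$e_1$};
\node at (0.48,-0.66) {$e_2$};
\node at (0.3,0) {$\mathcal O_0$};
\end{scope}
\end{tikzpicture}
\caption{The two ways in which the level set $|f|=s$ can cross the disk $D$. The function $f$ vanishes on the leaf $C_x$, which joins $x$ to the boundary point $y_0$, and $|f(y)|>s$. Left: a single leaf $e$ joins the arcs $\Gamma_1$ and $\Gamma_2$ and separates $x$ from $y$. Right: leaves $e_1$ and $e_2$ reach only one arc each, and the gap is bridged by a component $\mathcal O_0$ of the open set filled by the leaves that do not reach the circle.}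
\label{fig:walls}
\end{figure}

\begin{proof}
The set $\mathcal R$ is compact by Lemma~\ref{lem:usc}, and it contains $bD$. The closed set $T=\{z\in\bar D:|f(z)|=s\}$ separates $x$ from $y$ in $\bar D$, because $|f|$ takes the value $s$ on every connected set containing both points. By Lemma~\ref{lem:comp} a component $L$ of $T$ separates $x$ from $y$. The connected set $C_x$ contains $x$ and $y_0$ and misses $T$, so every closed subset of $T$ that separates one of $x,y_0$ from $y$ also separates the other from $y$. In particular $L$ separates $y_0$ from $y$. It follows that $L$ meets both arcs, since otherwise $\bar\Gamma_i$ would join $y$ to $y_0$ off $L$. The sets $L\cap\Gamma_i=L\cap\bar\Gamma_i$ are compact.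

A leaf that meets $L$ is a connected subset of $T$, so it lies in $L$; if it is anchored, it meets $\Gamma_1\cup\Gamma_2$ and misses $y,y_0$. If some leaf $e\subset L$ meets both arcs, it separates $y_0$ from $y$ by Lemma~\ref{lem:cross}, hence $x$ from $y$, and (i) holds. Otherwise let $\mathcal R_i$ be the union of the leaves that meet $L\cap\Gamma_i$. These two sets are nonempty, disjoint, compact by Lemma~\ref{lem:usc}, and their union is $L\cap\mathcal R$. Lemma~\ref{lem:bridge} gives a nonempty connected set $Q\subset L\setminus(\mathcal R_1\cup\mathcal R_2)=L\cap\mathcal O$ whose closure meets $\mathcal R_1$ and $\mathcal R_2$. Let $\mathcal O_0$ be the component of $\mathcal O$ containing $Q$ and let $e_i\subset\mathcal R_i$ be a leaf that meets $\bar Q$.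
\end{proof}

\section{A radial lemma for subharmonic functions}\label{sec:subh}

A function $v$ from an open subset of $\mathbb C$ to $[-\infty,\infty)$ is \emph{subharmonic} if it is upper semicontinuous and its value at the center of each closed disk in the domain is at most its mean over the boundary circle. We allow $v\equiv-\infty$. \emph{Riesz's decomposition theorem} says: if $v\not\equiv-\infty$ is subharmonic on a disk about $0$, with Riesz measure $\mu$ (a positive measure, finite on compact sets), then for each $\delta$ less than the radius
\[
v(c)=\int_{|\zeta|<\delta}\log|c-\zeta|\,d\mu(\zeta)+H_\delta(c)\qquad(|c|<\delta)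
\]
with $H_\delta$ harmonic on $\Delta(0,\delta)$.

A bound for $v$ along a sequence tending to $0$ says nothing about $v(0)$: the function $v(c)=\sum_{n\ge1}2^{-n}\log|c-2^{-n}|$ is subharmonic on $\Delta(0,1/2)$, as a decreasing limit of subharmonic functions, and it is finite at $0$ but equals $-\infty$ at the points $2^{-n}$. One point on \emph{every} small circle is enough, however, and no regularity of the choice of these points is needed.

\begin{lemma}\label{lem:radial}
Let $v$ be subharmonic near $0$, let $m_0\in\mathbb R$ and $s_1>0$. Suppose that for every $s\in(0,s_1)$ there is $c_s$ with $|c_s|=s$ and $v(c_s)\le m_0$. Then $v(0)\le m_0$.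
\end{lemma}

\begin{proof}
We may assume $v(0)>-\infty$. For small $\delta$ let $\mu_\delta$ be the restriction of $\mu$ to $\Delta(0,\delta)$ and $p_\delta(c)=\int\log|c-\zeta|\,d\mu_\delta(\zeta)$, so that $v=p_\delta+H_\delta$. Since $p_\delta(0)$ is finite, $\mu(\{0\})=0$, and therefore $\|\mu_\delta\|\to0$ as $\delta\to0$. The unknown arguments of the points $c_s$ disappear when all mass is projected onto the positive axis: from $|c-\zeta|\ge\bigl||c|-|\zeta|\bigr|$ we get
\begin{equation}\label{eq:proj}
\int\log\bigl|s-|\zeta|\bigr|\,d\mu_\delta(\zeta)\le p_\delta(c_s)\le m_0-H_\delta(c_s),\qquad0<s<\min(\delta,s_1).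
\end{equation}
We claim that for $a,\varepsilon>0$
\begin{equation}\label{eq:mean}
\frac1\varepsilon\int_0^\varepsilon\log|s-a|\,ds\ge\log a-2 .
\end{equation}
If $a\ge\varepsilon$, put $t=\varepsilon/a\le1$. The left side equals $\log a+\frac1t\int_0^t\log(1-u)\,du$, and since $\log(1-u)$ decreases, this is at least $\log a+\int_0^1\log(1-u)\,du=\log a-1$. If $a<\varepsilon$, put $\alpha=a/\varepsilon$. The left side equals
\[
\log\varepsilon+\int_0^1\log|u-\alpha|\,du=\log\varepsilon-1+\alpha\log\alpha+(1-\alpha)\log(1-\alpha)\ge\log\varepsilon-1-\log2,
\]
which exceeds $\log a-2$.

Average \eqref{eq:proj} over $s\in(0,\varepsilon)$, where $\varepsilon<\min(\delta,s_1)$, after replacing its right side by $m_0-\min_{|c|\le\varepsilon}H_\delta$. The integrand on the left is bounded above and the measures are finite, so Tonelli's theorem applies, and \eqref{eq:mean} with $a=|\zeta|$ gives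
\[
p_\delta(0)-2\|\mu_\delta\|\le m_0-\min_{|c|\le\varepsilon}H_\delta(c).
\]
As $\varepsilon\to0$ the right side tends to $m_0-H_\delta(0)=m_0-v(0)+p_\delta(0)$. Hence $v(0)\le m_0+2\|\mu_\delta\|$. Let $\delta\to0$.
\end{proof}

\section{Interior leaves are points}\label{sec:points}

From here to the end of Section~\ref{sec:charts}, $\mathcal A$ is an MP algebra that separates the points of $U$. In Example~\ref{ex:strip} the level set through $0$ met the circle in two points, and a product of two functions was small there. In general a leaf meets the circle in an infinite set, and we obtain the corresponding function by choosing the base point well. \emph{Bishop's theorem} says that a uniform algebra $B$ on a nonempty compact metrizable space $C$ has a \emph{peak point}: there are $x\in C$ and $p_0\in B$ with $p_0(x)=1$ and $|p_0|<1$ on $C\setminus\{x\}$.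

\begin{proposition}\label{prop:points}
For every $f\in\mathcal A$ and every disk $D_1$, each interior $(f,D_1)$-leaf is a single point.
\end{proposition}

\begin{proof}
Suppose that $e$ is a nondegenerate interior leaf. Apply Proposition~\ref{prop:local} to $e$, let $q_0=r(e)$, and let $N,\zeta,k$ be as in part (c) for $q_0$.

\emph{Step 1: some $q_1\in N\setminus\{q_0\}$ has nondegenerate preimage $r^{-1}(q_1)$.} This excludes the situation of Example~\ref{ex:hyp}(c), where $e$ is the only nondegenerate leaf. Suppose there is no such $q_1$. Then $r$ maps $N^*=r^{-1}(N)\setminus e$ homeomorphically onto $N\setminus\{q_0\}$, so $\zeta\circ r$ is a homeomorphism of $N^*$ onto a punctured disk, and $f=\ell(q_0)+(\zeta\circ r)^k$ on $N^*$. By Corollary~\ref{cor:root} each $g\in\mathcal A$ is on $N^*$ a holomorphic function of $\zeta\circ r$. This function is bounded, because $N^*$ lies in the compact set $r^{-1}(\bar N)$, so it has a limit $a_g$ at the puncture. A point of $be$ is the limit of points $z_n\in N^*$, and $r(z_n)\to q_0$; hence $g=a_g$ on $be$. If the interior of $e$ is nonempty, its boundary lies in $be$, and (MP) for $g-a_g$ gives $g=a_g$ there too. So every $g\in\mathcal A$ is constant on $e$,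 which contradicts separation of points.

\emph{Step 2: a family of connected fibers and a subharmonic function.} The gain is that $\ell$ is unbranched at $q_1$, so that near the new leaf the fibers of $f$ are connected. Subtract the constant $\ell(q_1)$ from $f$ and $\ell$, and choose an open $N_1\ni q_1$ that $\ell$ maps homeomorphically onto a disk $\Delta=\Delta(0,\rho)$. Let $W_1=r^{-1}(N_1)$. Then $f:W_1\to\Delta$ is proper and surjective, each fiber $V_c=f^{-1}(c)\cap W_1$, $c\in\Delta$, is a fiber of $r$ and hence a continuum, and $C=V_0$ is nondegenerate. For $g\in\mathcal A$ put
\[
v(c)=\log\max_{V_c}|g|,\qquad c\in\Delta .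
\]
We claim that $v$ is subharmonic. If $c_n\to c$ in $\Delta$ and $|g|$ attains its maximum over $V_{c_n}$ at $z_n$, then by properness every subsequence of $(z_n)$ has a limit point, which lies in $V_c$; so $v$ is upper semicontinuous. Let $\bar\Delta'\subset\Delta$ be a closed disk with center $c_0$, and $P$ a polynomial with $v\le\operatorname{Re}P$ on $b\Delta'$. The open set $O'=\{z\in W_1:f(z)\in\Delta'\}$ has its closure in the compact set $\{z\in W_1:f(z)\in\bar\Delta'\}$, so $f(bO')\subset b\Delta'$ and $|ge^{-P(f)}|\le1$ on $bO'$. By (MP) this holds on $O'$, so $v(c_0)\le\operatorname{Re}P(c_0)$, which is the mean of $\operatorname{Re}P$ over $b\Delta'$. Given a continuous $u\ge v$ on $b\Delta'$ and $\varepsilon>0$, there is $P$ with $u\le\operatorname{Re}P\le u+\varepsilon$ on $b\Delta'$, since real trigonometric polynomials are dense. So $v(c_0)$ is at most the mean of $u$. Letting $u$ decrease to $v$ gives the mean value inequality by monotone convergence.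

\emph{Step 3: choice of $x$, $g$, $D$ and $p$.} The closure of $\mathcal A|_C$ in $C(C)$ is a uniform algebra; let $x\in C$ be a peak point for it, with peak function $p_0$. Choose $g\in\mathcal A$ with $g(x)=0$ and $\max_C|g|>0$, and let $v$ be as in Step 2 for this $g$. Choose a disk $D$ centered at $x$ with $\bar D\subset W_1$, so small that $m=\max_{\bar D}|g|<\max_C|g|$, and fix a real number $m_0$ with $\log m\le m_0<\log\max_C|g|=v(0)$. Then $C\not\subset D$. Since $\bar D\subset W_1$, we have $f^{-1}(c)\cap\bar D=V_c\cap\bar D$ for all $c\in\Delta$. For $c=0$, Lemma~\ref{lem:bump} shows that $E_{f,D}(x)$ is anchored. The compact set $C\cap bD$ does not contain $x$, so $\max_{C\cap bD}|p_0|<1$; approximating $p_0$ on $C$, we find $p\in\mathcal A$ and $\lambda$ with $\max_{C\cap bD}|p|<\lambda<|p(x)|$.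

\emph{Step 4: for each $y\in bD$ with $f(y)\ne0$ there is an $(f,D)$-leaf on which $f\ne0$ that is a wall between $x$ and $y$.} Otherwise alternative (i) of Lemma~\ref{lem:dich} fails for every $s\in(0,|f(y)|)$. Then (ii) gives for each such $s$ an interior $(f,D)$-leaf $e'$ on which $f$ has a value $c_s$ with $|c_s|=s$. It is a component of $V_{c_s}\cap\bar D$ that misses $bD$, so by Lemma~\ref{lem:bump} the whole continuum $V_{c_s}$ lies in $D$, and $v(c_s)\le\log m\le m_0$. Lemma~\ref{lem:radial} gives $v(0)\le m_0$, against the choice of $m_0$. In words: the fibers $V_{c_s}$ cannot all be small while $V_0$ is large.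

\emph{Step 5: conclusion.} Let $B=\{y\in bD:|p(y)|\ge\lambda\}$, a compact set that misses $C\cap bD=f^{-1}(0)\cap bD$. By Step 4 and Lemma~\ref{lem:cut} there are leaves $e_1,\dots,e_n$, with $f=c_j\ne0$ on $e_j$, such that the component $O$ of $D\setminus\bigcup_je_j$ containing $x$ has $bO\subset\bigcup_je_j\cup(bD\setminus B)$. (If $B$ is empty, $n=0$ and $O=D$.) Put $h=\prod_j(f-c_j)$. It vanishes on $\bigcup_je_j$, and $h(x)=\prod_j(-c_j)\ne0$. Since $|p|<\lambda$ on $bD\setminus B$, (MP) for $hp^M$ gives
\[
|h(x)|\,|p(x)|^M\le\max_{\bar O}|h|\cdot\lambda^M\qquad(M=1,2,\dots),
\]
which is false for large $M$.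
\end{proof}

\section{Charts at every point}\label{sec:charts}

\subsection{The set of good points}

Let $S$ be a surface and $\mathcal B\subset C(S)$ a family of functions. A \emph{$\mathcal B$-chart} is a homeomorphism $\zeta$ of an open set $N\subset S$ onto an open subset of $\mathbb C$ such that $g\circ\zeta^{-1}$ is holomorphic for all $g\in\mathcal B$.

\begin{lemma}\label{lem:compat}
If $\mathcal B$ separates the points of $S$, the transition map between any two $\mathcal B$-charts is holomorphic. Hence the set of points that lie in the domain of a $\mathcal B$-chart is an open set with a Riemann surface structure for which $\mathcal B$ is holomorphic, and $S$ has at most one such structure.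
\end{lemma}

\begin{proof}
Let $\zeta,\zeta'$ be $\mathcal B$-charts and $N_0$ a connected open set in both domains. Choose $g\in\mathcal B$ nonconstant on $N_0$. Then $\varphi=g\circ\zeta^{-1}$ and $\varphi'=g\circ\zeta'^{-1}$ are holomorphic on $\zeta(N_0)$ and $\zeta'(N_0)$, and the homeomorphism $\tau=\zeta'\circ\zeta^{-1}$ satisfies $\varphi'\circ\tau=\varphi$. The critical points of the nonconstant function $\varphi'$ form a closed discrete set $\Sigma\subset\zeta'(N_0)$. Near a point $w$ with $\tau(w)\notin\Sigma$, $\tau$ is the composition of $\varphi$ with a holomorphic local inverse of $\varphi'$. The points of $\tau^{-1}(\Sigma)$ are isolated, hence removable singularities of the continuous function $\tau$. So $\tau$ is holomorphic. The charts of any Riemann surface structure on $S$ for which $\mathcal B$ is holomorphic are $\mathcal B$-charts, so two such structures have the same maximal atlas.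
\end{proof}

Let $G\subset U$ be the union of the domains of the $\mathcal A$-charts. By Lemma~\ref{lem:compat}, Theorem~\ref{thm:MP} is proved once we show that $G=U$.

\begin{proposition}\label{prop:good}
If $E_{f,D}(z)$ is interior for some $f\in\mathcal A$ and some disk $D\ni z$, then $z\in G$.
\end{proposition}

\begin{proof}
Apply Proposition~\ref{prop:local} to $e=E_{f,D}(z)$. The fibers of $r$ are interior leaves, hence points by Proposition~\ref{prop:points}, so $r$ is a homeomorphism. With $N,\zeta,k$ as in part (c) for $q=r(z)$ we have $f=f(z)+(\zeta\circ r)^k$ on $r^{-1}(N)$, and $\zeta\circ r$ is an $\mathcal A$-chart by Corollary~\ref{cor:root}.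
\end{proof}

For the rest of this section we suppose that $x\in U\setminus G$ and fix a disk $D\ni x$. By Proposition~\ref{prop:good}, the leaf $E_{f,D}(x)$ is anchored for \emph{every} $f\in\mathcal A$. We shall enclose $x$ by walls and then find a function $F\in\mathcal A$ that does not take the value $F(x)$ on the enclosure, so that its leaf through $x$ is trapped inside.

\subsection{Walls made of leaves and segments}

A \emph{segment} is the image of a map $\beta(\tau)=\zeta^{-1}((1-\tau)w_0+\tau w_1)$, $0\le\tau\le1$, where $\zeta$ is an $\mathcal A$-chart whose image contains the line segment from $w_0$ to $w_1$. For every $g\in\mathcal A$ the function $g\circ\beta$ is $C^1$ on $[0,1]$.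

\begin{lemma}\label{lem:wall}
For each $y\in bD$ there are $f\in\mathcal A$ with $f(x)=0$ and a wall $T_y$ between $x$ and $y$ that is the union of at most two $(f,D)$-leaves, on each of which $f$ is a nonzero constant, and of countably many (possibly no) segments.
\end{lemma}

\begin{proof}
Choose $f\in\mathcal A$ with $f(x)=0\ne f(y)$ and apply Lemma~\ref{lem:dich} with $s=|f(y)|/2$, keeping its notation. In case (i) take $T_y=e$. Assume case (ii). By Propositions~\ref{prop:points} and~\ref{prop:good}, the leaves in $\mathcal O$ are points and $\mathcal O\subset G$.

We want to join $e_1$ to $e_2$ by a curve through $\mathcal O_0$. The difficulty is at the ends. The boundary of $\mathcal O_0$ may be wild, and a curve that approaches $e_1$ may also accumulate on infinitely many other leaves, all of which would have to be added to make the wall closed. We need a curve that accumulates on one leaf at each end, that is, one that converges in the space of leaves. That space is locally path connected, and this yields the curve, at the price of replacing $e_i$ by a nearby leaf $e_i'$.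

\emph{The space of leaves.} Let $r:\bar D\to Y$ be the quotient map that collapses each $(f,D)$-leaf, and write $f=\ell\circ r$. By Lemma~\ref{lem:usc} and (F2), $Y$ is compact and metrizable; fix a metric. It is connected. It is locally connected: if $P$ is a component of an open set $V\subset Y$, then $r^{-1}(P)$ is a union of components of $r^{-1}(V)$, hence open, so $P$ is open. By (F4), $Y$ is locally path connected. Every subset of $\mathcal O$ is a union of leaves, so $r$ maps open subsets of $\mathcal O$ to open sets, and $r|_{\mathcal O}$ is a homeomorphism onto the open set $r(\mathcal O)=Y\setminus r(\mathcal R)$. The images of the components of $\mathcal O$ are disjoint open sets, so the boundary of $Y_0=r(\mathcal O_0)$ lies in $r(\mathcal R)$. The points $q_i=r(e_i)$ lie in the closure of $Y_0$ and not in $Y_0$.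

\emph{The path.} The set $Y\setminus r(bD\setminus\Gamma_i)$ is open, and it contains $q_i$ because $e_i\cap bD\subset\Gamma_i$. Choose in it an open path connected neighborhood $N_i$ of $q_i$ on which $0<|\ell|<|f(y)|$. It meets $Y_0$. Follow a path in $N_i$ from a point of $Y_0$ to $q_i$ up to the first moment at which it is outside $Y_0$, and let $q_i'$ be the point reached. Then $q_i'\in N_i\cap bY_0\subset N_i\cap r(\mathcal R)$. So the leaf $e_i'=r^{-1}(q_i')$ is anchored, it meets $bD$ only in $\Gamma_i$, and $0<|f|<|f(y)|$ on it. Join the starting points of the two paths inside the path connected set $Y_0$, and lift by $(r|_{\mathcal O})^{-1}$. This gives a path $\gamma:(0,1)\to\mathcal O_0$ with $r(\gamma(t))\to q_1'$ as $t\to0$ and $r(\gamma(t))\to q_2'$ as $t\to1$.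

\emph{Replacing the path by segments.} Let $(t_n)_{n\in\mathbb Z}$ be increasing in $(0,1)$ with limits $0$ and $1$ as $n\to-\infty$ and $n\to+\infty$. Cover the compact set $\gamma([t_n,t_{n+1}])$ by open sets $V\subset\mathcal O_0$, each mapped onto a round disk by an $\mathcal A$-chart, with $\operatorname{diam}r(V)<2^{-|n|}$. Subdivide $[t_n,t_{n+1}]$ into finitely many intervals, each mapped by $\gamma$ into one such $V$, and replace $\gamma$ on each interval by the segment in $V$ with the same endpoints. The union $\kappa_n\subset\mathcal O_0$ of these segments is a continuum containing $\gamma(t_n)$ and $\gamma(t_{n+1})$, and every point of $r(\kappa_n)$ is within $2^{-|n|}$ of $r(\gamma([t_n,t_{n+1}]))$. Let $\kappa=\bigcup_n\kappa_n$, a connected set, and $T_y=e_1'\cup\kappa\cup e_2'$.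

\emph{$T_y$ is a wall.} Let $z_j\in\kappa_{n_j}$ and $z_j\to z$. If $(n_j)$ has a constant subsequence, then $z\in\kappa$. Otherwise $n_j\to-\infty$ or $n_j\to+\infty$ along a subsequence, so $r(z)$ is $q_1'$ or $q_2'$ and $z\in e_1'\cup e_2'$. Hence $T_y$ is closed. The limit points of $\gamma(t_n)$ as $n\to\mp\infty$ show that $\bar\kappa$ meets $e_1'$ and $e_2'$, so $T_y=\bar\kappa\cup e_1'\cup e_2'$ is connected. It meets $\Gamma_1$ and $\Gamma_2$. It misses $y$, since $\kappa\subset D$ and $|f|<|f(y)|$ on $e_i'$. It misses $C_x$, since $f\ne0$ on $e_i'$, while $\kappa\subset\mathcal O$ and $C_x\subset\mathcal R$; in particular it misses $y_0$ and $x$. By Lemma~\ref{lem:cross}, $T_y$ separates $y$ from $y_0$. The connected set $C_x$ joins $y_0$ to $x$ off $T_y$, so $T_y$ separates $y$ from $x$.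
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:MP}}

Apply Lemma~\ref{lem:cut} with $B=bD$ to the walls of Lemma~\ref{lem:wall}. We obtain an open set $O$ with $x\in O\subset D$ and $bO\subset\mathcal E\cup\mathcal K$, where $\mathcal E$ is a finite union of leaves and $\mathcal K$ is a countable union of segments. Each leaf in $\mathcal E$ comes with a function $f\in\mathcal A$ and a constant $c\ne0$ such that $f=c$ on the leaf and $f(x)=0$. Let $h\in\mathcal A$ be the product of the functions $f-c$. Then $h=0$ on $\mathcal E$ and $h(x)\ne0$.

On $\mathcal K$ the function $h$ need not vanish, so the estimate of Example~\ref{ex:strip} is not available. But $\mathcal K$ is one-dimensional and the functions of $\mathcal A$ are smooth along it, while the condition $F(z)=F(x)$ consists of two real equations. So a generic multiple of $h$ will avoid its value at $x$ on $\mathcal K$. For each $z\in bO$ some $g\in\mathcal A$ has $g(x)=0\ne g(z)$, and then $g\ne0$ near $z$. By compactness there are $g_1,\dots,g_n\in\mathcal A$ that vanish at $x$ and have no common zero on $bO$. For $t\in\mathbb C^n$ put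
\[
F_t=h\cdot\Bigl(1+\sum_{i=1}^nt_ig_i\Bigr)\in\mathcal A,\qquad F_t(x)=h(x)\ne0 .
\]
On $\mathcal E$ we have $F_t=0\ne F_t(x)$.

We claim that for almost every $t$ also $F_t\ne h(x)$ on $bO\cap\mathcal K$. Let $\beta:[0,1]\to G$ parametrize one of the segments, put $a_i=g_i\circ\beta$, and let $J_i$ be the relatively open set of $\tau\in[0,1]$ with $a_i(\tau)\ne0$ and $h(\beta(\tau))\ne0$. Where $h\circ\beta\ne0$ put $b=h(x)/(h\circ\beta)-1$. If $\beta(\tau)\in bO$ and $F_t(\beta(\tau))=h(x)$, then $h(\beta(\tau))\ne0$, $\sum_it_ia_i(\tau)=b(\tau)$, and $\tau\in J_i$ for some $i$. So $t$ lies in
\[
Z_i=\Bigl\{t\in\mathbb C^n:\ t_i=\frac{b(\tau)-\sum_{j\ne i}t_ja_j(\tau)}{a_i(\tau)}\ \text{ for some }\tau\in J_i\Bigr\}.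
\]
The set $Z_i$ is a continuous image of $J_i\times\mathbb C^{n-1}$, hence a countable union of compact sets. For fixed $t_j$, $j\ne i$, the admissible $t_i$ form the image of $J_i$ under a $C^1$ map into $\mathbb C$. This image has area zero, because a Lipschitz image of a compact interval is covered by $m$ disks of radius $O(1/m)$. By Fubini's theorem $Z_i$ is a null set. There are countably many segments, and the claim follows.

Choose $t$ outside the exceptional null set and let $F=F_t$. Then $F\ne F(x)$ on $bO$. The connected set $E_{F,D}(x)$ contains $x\in O$ and misses $bO$, so it lies in $O\subset D$. It is an interior leaf, and Proposition~\ref{prop:good} gives $x\in G$, a contradiction. Hence $G=U$, and Theorem~\ref{thm:MP} is proved. \qed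

\section{Arbitrary surfaces}\label{sec:surf}

\begin{proof}[Proof of Theorem~\ref{thm:surface}]
Suppose that $\mathcal A$ is holomorphic for some Riemann surface structure, and let $O$ be relatively compact in a coordinate disk. If $|f|$ attains its maximum over $\bar O$ at a point of $O$, then $f$ is constant on the component of $O$ containing that point, and this component has a boundary point, which lies in $bO$. So (MP) holds. Conversely, assume (MP). Transport the restriction of $\mathcal A$ to a coordinate disk to $U$ by a homeomorphism. Theorem~\ref{thm:MP} applies and shows that the coordinate disk is covered by domains of $\mathcal A$-charts. So $S$ is covered by such domains, and Lemma~\ref{lem:compat} gives the structure and its uniqueness.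
\end{proof}

For Theorem~\ref{thm:compact} the new point is that the boundary of the surface lies in the Shilov boundary. The standard half-disk shows why one expects this: for $\operatorname{Im}z\ge0$ we have $|z+i|\ge1$ with equality only at $0$, so $1/(z+i)$ has a strict local maximum in modulus at the boundary point $0$. In general we have no control of the functions at the boundary beyond continuity. We reflect instead. If the maximum principle held at a boundary point, the reflected functions would form an MP algebra on a full disk. It does not separate points, but Proposition~\ref{prop:local} does not require that, and the local form $c+\zeta^k$ is incompatible with the reflection symmetry.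

\begin{proof}[Proof of Theorem~\ref{thm:compact}]
By Rossi's principle, $\max_{\bar O}|f|=\max_{bO}|f|$ for every nonempty open set $O\subset X\setminus\operatorname{Sh}(\mathcal A)$, the boundary being taken in $X$. Once we know that $\partial X\subset\operatorname{Sh}(\mathcal A)$, the set $X\setminus\operatorname{Sh}(\mathcal A)$ is a surface without boundary, and the second assertion follows from Theorem~\ref{thm:surface}.

Suppose that some point of $\partial X$ is not in $\operatorname{Sh}(\mathcal A)$. It has an open neighborhood, disjoint from $\operatorname{Sh}(\mathcal A)$, which we identify with $N=\{z\in U:\operatorname{Im}z\ge0\}$, the point being $0$. Let $I=(-1,1)$ and $N^\circ=N\setminus I$. By Theorem~\ref{thm:surface}, $N^\circ$ is a connected Riemann surface on which $\mathcal A$ is holomorphic. If $f\in\mathcal A$ is nonconstant on $N$, it is nonconstant on the dense subset $N^\circ$, so each $z\in N^\circ$ is isolated in its fiber $f^{-1}(f(z))\cap N$. A connected set with more than one point has no isolated point. Therefore: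
\begin{itemize}
\item[$(\ast)$] \emph{if $f\in\mathcal A$ is nonconstant on $N$, every connected subset of a fiber of $f|_N$ with more than one point lies in $I$.}
\end{itemize}
Let $\phi:U\to N$ be the folding map, $\phi(z)=z$ for $\operatorname{Im}z\ge0$ and $\phi(z)=\bar z$ otherwise, and put $\tilde f=f\circ\phi$.

\emph{The functions $\tilde f$, $f\in\mathcal A$, form an MP algebra on $U$.} They form an algebra containing the constants. Suppose that $O$ is open with compact closure in $U$ and $M=\max_{\bar O}|\tilde f|>\max_{bO}|\tilde f|$. The set $K=\{z\in\bar O:|\tilde f(z)|=M\}$ is a nonempty compact subset of $O$. For $z\in K$ choose a round disk $B_z\subset O$ centered at $z$, disjoint from $I$ if $z\notin I$. Then $\phi(B_z)$ is $B_z$ or its mirror image if $z\notin I$, and $B_z\cap N$ if $z\in I$; in each case it is open in $N$. Let $N'=\bigcup_{z\in K}\phi(B_z)$. Since $N'\subset\phi(O)$, we have $|f|\le M$ on $N'$, with equality only on $\phi(K)$. Choose $N''$ open in $N$ with $\phi(K)\subset N''$ and with compact closure in $N'$. Then $|f|<M$ on the compact set $bN''\subset N'\setminus\phi(K)$ and $|f|=M$ on $\phi(K)$, against Rossi's principle.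

\emph{An interior leaf through $0$.} Fix $0<\delta<1$ and $D=\Delta(0,\delta)$. For $f\in\mathcal A$ let $e_f$ be the component of $f^{-1}(f(0))\cap N\cap\bar D$ containing $0$. Suppose that $e_f$ meets $bD$ for every $f$. If $f$ is nonconstant on $N$, then by $(\ast)$ the set $e_f$ is a subinterval of $I$ containing $0$ and one of $\pm\delta$. So every $f\in\mathcal A$ is constant on $[0,\delta]$ or on $[-\delta,0]$. A vector space that is the union of two subspaces equals one of them, and this contradicts separation of points. Hence there is $f$ such that $e=e_f$ misses $bD$. This $f$ is nonconstant on $N$, and by $(\ast)$ $e$ is a compact subinterval of $(-\delta,\delta)$, possibly the point $0$. The leaf $E_{\tilde f,D}(0)$ contains $e$. Its image under $\phi$ is a connected subset of $f^{-1}(f(0))\cap N\cap\bar D$ containing $0$, so it lies in $e$, and $\phi^{-1}(e)=e$. Thus $e=E_{\tilde f,D}(0)$ is an interior $(\tilde f,D)$-leaf.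

\emph{The contradiction.} Take $O$ from Lemma~\ref{lem:isolate} for $\tilde f$ and $e$, and replace it by its union with its mirror image. The boundary of the union lies in the union of the two boundaries and $\tilde f(\bar z)=\tilde f(z)$, so the new $O$ is still admissible in Proposition~\ref{prop:local}. The set $W$ of that proposition is now symmetric, and conjugation permutes the components of the fibers of $\tilde f|_W$. It induces a homeomorphism $\iota$ of $Y$ with $\iota(r(z))=r(\bar z)$ and $\ell\circ\iota=\ell$, and $\iota$ fixes $q_0=r(e)$. Let $N_0,\zeta,k$ be as in part (c) for $q_0$. Since $N_0$ is the component containing $q_0$ of an $\iota$-invariant set, $\iota(N_0)=N_0$. From $\ell\circ\iota=\ell$ we get $(\zeta\circ\iota)^k=\zeta^k$. So $(\zeta\circ\iota)/\zeta$ is a continuous function from the connected set $N_0\setminus\{q_0\}$ to the $k$-th roots of unity, hence a constant $\omega$. The open set $r^{-1}(N_0)$ contains the compact interval $e$, so it contains a real point $z\notin e$. Then $r(z)\ne q_0$ is fixed by $\iota$, so $\omega=1$, and $\iota$ is the identity on $N_0$ because $\zeta$ is injective. Now take a nonreal $z\in r^{-1}(N_0)$. Then $r(\bar z)=r(z)$, so the leaf of $z$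 contains $\bar z$ and, being connected, meets $I$. Its image under $\phi$ is a connected subset of a fiber of $f|_N$ that contains $\phi(z)\in N^\circ$ and a point of $I$. This contradicts $(\ast)$.
\end{proof}

\begin{remark}[singular structures]\label{rem:singular}
Let $S$ and $\mathcal A$ be as in Theorem~\ref{thm:surface}, and let $\mathcal F$ be any structure of reduced one-dimensional complex space on $S$ for which $\mathcal A$ is holomorphic. Recall that a point $z$ of such a space with $m$ local branches has a neighborhood $V$ such that $V\setminus\{z\}$ is the disjoint union of $m$ open sets, each with $z$ in its closure, and that the normalization $\nu:\tilde S\to S$ is a proper holomorphic surjection from a Riemann surface with $m$ points over $z$. On a surface $m=1$, because a punctured coordinate disk about $z$ inside $V$ is connected and meets each of the $m$ sets. So $\nu$ is a proper continuous bijection, hence a homeomorphism. It transports to $S$ a Riemann surface structure for which the sections of $\mathcal F$, and in particular the elements of $\mathcal A$, are holomorphic. By uniqueness this is the structure of Theorem~\ref{thm:surface}. Thus singular structures as in \cite[Theorem 4.1]{AS},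 such as the cusp of Example~\ref{ex:cusp}, correspond to subsheaves of the structure sheaf of this one Riemann surface.
\end{remark}

\begin{thebibliography}{9}

\bibitem{AS} \emph{Algebras on surfaces}, \texttt{https://www.mscand.dk/article/download/20453/18020}.

\bibitem{Gamelin} Gamelin, \emph{Uniform Algebras}.

\bibitem{Newman} Newman, \emph{Topology of Plane Sets}.

\bibitem{Rossi} Rossi, Ann. of Math. 72 (1960).

\bibitem{Whyburn} Whyburn, \emph{Analytic Topology}.

\end{thebibliography}
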